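# A triangular Boolean monoid outside the $HSP_f$-closure of the finitely based finite semigroups

Some finite semigroups have all their identities derivable from finitely many of them, and some do not. Among those that do not, some are so bad that even enlarging the variety does not help: no locally finite variety containing them can be defined by finitely many identities. Suppose a finite semigroup is not as bad as that. Can it be built from finite finitely based semigroups by taking homomorphic images, subsemigroups and finite direct products? This is Question 11.2 (Sapir) in "Identities of Semigroups", https://csseminar.freemath.ch/papers/survey1985.pdf. The answer is no, and a monoid of $6\times 6$ Boolean matrices shows it.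

We begin with a much easier statement about a single monoid of $5\times5$ matrices, namely that it has no finite basis of identities. Its proof is elementary and complete in Sections 1–4. Then we ask which of its steps break when one monoid is replaced by everything that finitely based semigroups can produce.

## 1. Identities of unitriangular Boolean matrices

$X$ is a countable alphabet, $X^+$ the free semigroup and $X^*$ the free monoid on $X$. For a word $w$, $c(w)$ is its set of letters and $\mathrm{occ}_z(w)$ the number of occurrences of the letter $z$. A *factor* of $w$ is a contiguous piece; a *subword* is a scattered one. For example, $xz$ is a subword but not a factor of $xyz$. A letter is *linear* in $w$ if it occurs in $w$ exactly once.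

$T\models u=v$ means that $u$ and $v$ have equal values under every evaluation of letters in $T$. For a monoid $M$ we allow $u,v\in X^*$, and the empty word has value $1$. If a monoid satisfies $s=t$, it satisfies every identity obtained by deleting all occurrences of some letters on both sides: substitute $1$ for them.

For $m\ge1$ let $U_{m+1}$ be the monoid of Boolean upper triangular $(m+1)\times(m+1)$ matrices with $1$'s on the diagonal; in Boolean arithmetic $1+1=1$. Write $E_{ij}$ for the matrix with a single $1$ at $(i,j)$. For example, $U_2=\{I,\ I+E_{12}\}$.

**Lemma 1.1.** $U_{m+1}\models u=v$ if and only if $u$ and $v$ have the same subwords of length $\le m$.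

*Proof.* **Equal subwords give the identity.** Fix an evaluation. The $(p,q)$ entry, $p<q$, of the value of $u$ is $1$ if and only if there is a path from row $p$ to column $q$: reading $u$ letter by letter, the index moves from $i$ to $j\ge i$ only if the matrix of that letter has entry $1$ at $(i,j)$. Staying put is always allowed, because diagonals are $1$. Record only the strict moves. The entry is $1$ if and only if there are $p=i_0<i_1<\dots<i_h=q$ and a subword $b_1\cdots b_h$ of $u$ such that the matrix of $b_j$ has entry $1$ at $(i_{j-1},i_j)$ for each $j$. Here $h\le m$, so the entry depends only on the subwords of length $\le m$.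

**The identity gives equal subwords.** Let $z_1\cdots z_h$ be a word with $h\le m$. Evaluate every letter $z$ as
$$I+\sum_{i:\ z_i=z}E_{i,i+1}. \tag{1}$$
Reading a letter now advances the index by at most one, and from $i$ to $i+1$ only if the letter is $z_i$. So the $(1,h+1)$ entry of the value of $u$ is $1$ if and only if $z_1\cdots z_h$ is a subword of $u$. If $U_{m+1}\models u=v$, the same test gives the same result for $v$. $\square$

## 2. Special words, and why $U_5$ cannot change them

**Definition.** A word $s\in X^*$ is *special* if between any two occurrences of the same letter in $s$ there is an occurrence of a letter that is linear in $s$. Equivalently, $s=a_0t_1a_1\cdots t_la_l$, where $t_1,\dots,t_l$ are all the linear letters of $s$ and every letter occurs at most once in each block $a_i$. The empty word is special.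

The two forms agree: the blocks contain only nonlinear letters, and two occurrences of a letter are separated by a linear letter exactly when they lie in different blocks. Examples: $xyx$ is special (here $y$ is linear), and so is $xy\,t\,yx$. The words $xx$ and $xyxy$ are not.

**Definition.** A word $s\in X^*$ is an *isoterm* for a monoid $M$ if $M\models s=t$ with $t\in X^*$ implies $t=s$.

For instance, $xy$ is never an isoterm for a commutative monoid.

**Proposition 2.1.** Every special word is an isoterm for $U_5$.

*Proof.* Let $s=a_0t_1\cdots t_la_l$ be special, as in the definition, and let $U_5\models s=t$. Multiply both sides on the left by a new letter $t_0$ and on the right by a new letter $t_{l+1}$. By Lemma 1.1 with $m=4$, the words $t_0st_{l+1}$ and $t_0tt_{l+1}$ have the same subwords of length $\le4$.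

Subwords of length 1 show $c(s)=c(t)$. No $t_it_i$ is a subword on the left, hence none on the right, so each $t_i$ is linear in $t$. The subwords $t_it_j$ show that the $t_i$ come in the same order. Hence $t_0tt_{l+1}=t_0a_0't_1a_1'\cdots t_la_l't_{l+1}$ with no $t_i$ inside the $a_j'$.

The subwords $t_jzt_{j+1}$ show $c(a_j')=c(a_j)$. The absence of $t_jzzt_{j+1}$ shows that every letter occurs at most once in $a_j'$. The subwords $t_jxyt_{j+1}$ show that the letters of $a_j'$ come in the same order as in $a_j$. So $a_j'=a_j$ for all $j$, and $t=s$. $\square$

The proof used subwords of length 4, and the smaller monoids do change special words.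

* $U_2$: $xy$ and $yx$ have the same letters, so $U_2\models xy=yx$.
* $U_3$: the words $xtx$ and $xxtx$ both have exactly the nonempty subwords $x,t,xx,xt,tx$ of length $\le2$. So $U_3\models xtx=xxtx$, and $xtx$ is special.
* $U_4$: compare the special word $p=xy\,t_1\,xy\,t_2\,xy$ with $p'=xy\,t_1\,yx\,t_2\,xy$, for subwords of length $\le3$. A subword containing $t_1$ and $t_2$ has at most one more letter, and the same ones are possible in $p$ and $p'$. With $t_1$ only, it is $\alpha t_1\beta$ with $|\alpha|+|\beta|\le2$: $\alpha$ is a subword of $xy$ in both cases, and $\beta$ is arbitrary over $\{x,y\}$, because $xyxy$ and $yxxy$ both contain $xx,xy,yx,yy$. With $t_2$ only, the part before $t_2$ is arbitrary, because $xyxy$ and $xyyx$ both contain these four words, and the part after it is a subword of $xy$. With neither, $(xy)^3$ contains all words of length 3 over $\{x,y\}$. So does $xyyxxy$: take the positions $145$ for $xxx$, $146$ for $xxy$, $124$ for $xyx$, $123$ for $xyy$, $245$ for $yxx$, $246$ for $yxy$, $234$ for $yyx$, $236$ for $yyy$. So $U_4\models p=p'$.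

## 3. A long word that only special words can match

If finitely many identities are to rewrite a word $W$, some side $s$ of one of them must have a substitution image inside $W$. We build $W$ so that this forces $s$ to be special, although $W$ itself is very repetitive.

**Lemma 3.1.** For all $k,R\ge1$ there are $n$ and a word $W=\pi_1\pi_2\cdots\pi_R$, each $\pi_i$ being a product of $n$ distinct letters $x_0,\dots,x_{n-1}$ in some order, such that: if $s$ has at most $k$ distinct letters, $\varphi$ maps letters of $s$ to nonempty words, and $\varphi(s)$ is a factor of $W$, then $s$ is special.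

*Proof.* Let $n$ be a prime with $n>(R+1)k$ and $n>R+1$. Let the $j$-th letter of $\pi_i$ be $x_{ij \bmod n}$, $j=1,\dots,n$. As $1\le i\le R<n$, multiplication by $i$ permutes the residues, so the letters of $\pi_i$ are distinct; the last one is $x_0$. For $n=5$, $R=2$, $k=1$:
$$W=x_1x_2x_3x_4x_0\cdot x_2x_4x_1x_3x_0.$$

**(a) No factor of length 2 occurs twice in $W$.** The factors inside $\pi_i$ are $x_ax_{a+i}$ with $a=ij$, $1\le j\le n-1$ (indices modulo $n$). They have $a\ne0$, index difference $i$, and different $a$ for different $j$. So they are distinct for distinct pairs $(i,j)$. The factor at the border of $\pi_i$ and $\pi_{i+1}$ is $x_0x_{i+1}$. It starts with $x_0$, unlike the inner ones, and $i+1\le R<n$ makes these factors different for different $i$.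

**(b) Two occurrences of the same letter in $W$ are at distance $>k$.** Distance means difference of positions. Let the occurrences lie in $\pi_i$ and $\pi_{i'}$, $i<i'$. If $i'\ge i+2$, a whole $\pi$ lies between them and the distance is $>n>k$. Let $i'=i+1$. For $x_0$, the distance is $n$. For $x_a$ with $a\ne0$, let the positions be $n-\alpha$ in $\pi_i$ and $\beta$ in $\pi_{i+1}$ with $\alpha,\beta\ge1$; the distance is $\alpha+\beta$. From $-i\alpha\equiv a\equiv(i+1)\beta\pmod n$ we see that $n$ divides $i\alpha+(i+1)\beta$. This number is positive and at most $(i+1)(\alpha+\beta)\le R(\alpha+\beta)$. So $\alpha+\beta\ge n/R>k$.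

**(c) Conclusion.** Let $\varphi(s)$ be a factor of $W$. If $z$ is not linear in $s$, then $\varphi(z)$ occurs in $W$ at two different places, so $|\varphi(z)|=1$ by (a). Suppose $s$ is not special. Among all pairs of occurrences of the same letter with no linear letter between them, choose one at minimal distance in $s$, say of the letter $z$. The letters strictly between are nonlinear, and they are pairwise distinct and different from $z$, as otherwise there would be a closer pair. Hence there are at most $k-1$ of them, each with an image of length 1. So the letter $\varphi(z)$ occurs twice in $W$ at distance $\le k$, contradicting (b). $\square$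

## 4. $U_5$ has no finite basis

A semigroup $T$ is *finitely based* (f.b.) if its identities follow from finitely many of them, called a finite *basis*. By completeness of equational logic, if $\Sigma$ is a basis of $T$ and $T\models u=v$, there are words
$$u=u_0,u_1,\dots,u_q=v,\qquad u_i=a\,\varphi(s)\,b,\quad u_{i+1}=a\,\varphi(t)\,b, \tag{2}$$
where $a,b\in X^*$, $\varphi$ is an endomorphism of $X^+$, and $s=t$ or $t=s$ is in $\Sigma$; all of $a,b,\varphi,s,t$ depend on $i$.

**Proposition 4.1.** $U_5$ is not finitely based.

*Proof.* **Step 1: a non-trivial identity for $W$.** Let $W=\pi_1\cdots\pi_R$ be as in Lemma 3.1 with $R=11$ and any $k$. We show $U_5\models Wx_0=W$. Let $\theta$ be an evaluation, $p_0=I$, $p_i=\theta(\pi_1\cdots\pi_i)$. Since $B\ge I$ entrywise, $AB\ge A$ for all $A,B\in U_5$. So $p_0\le p_1\le\dots\le p_{11}$. There are only 10 entries above the diagonal, so $p_i=p_{i+1}$ for some $i$. Now read $\pi_{i+1}$ letter by letter, starting from $p_i$. The value can only grow, and it ends where it started, so it never changes. Hence $p_i\theta(x_j)=p_i$ for every letter $x_j$, because each occurs in $\pi_{i+1}$. Therefore $\theta(W)=p_i$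 and $\theta(Wx_0)=p_i$.

**Step 2: a finite basis cannot prove it.** Suppose $\Sigma$ is a finite basis of $U_5$ and each identity of $\Sigma$ involves at most $k$ letters. Take $W$ for this $k$ and $R=11$, and a derivation (2) from $W$ to $Wx_0$. If $u_i=W$, then $\varphi(s)$ is a factor of $W$, so $s$ is special by Lemma 3.1. As $U_5\models s=t$, Proposition 2.1 gives $t=s$, so $u_{i+1}=W$. By induction every $u_i$ is $W$, but $u_q=Wx_0\ne W$, a contradiction. $\square$

The same conclusion holds for $U_m$ with $m\ge5$: $U_5$ embeds in $U_m$ as the matrices $\mathrm{diag}(\cdot,I)$, so isoterms for $U_5$ are isoterms for $U_m$, and Step 1 works with $R=m(m-1)/2+1$. But this only says that $U_6$ *itself* is not f.b. It might still be a quotient of a subsemigroup of a product of f.b. semigroups that look quite different from it.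

## 5. Two classes of finite semigroups

A *variety* is the class of all semigroups satisfying a given set of identities. It is f.b. if finitely many identities suffice, and *locally finite* if its finitely generated members are finite. $\mathrm{var}\,T$ is the variety generated by $T$; it is locally finite if $T$ is finite. FFB is the class of all finite f.b. semigroups. For example, $U_2\in$ FFB: by Lemma 1.1 its identities are the $u=v$ with $c(u)=c(v)$, and $x^2=x$, $xy=yx$ form a basis.

**Definition.** A finite semigroup $S$ is *essentially infinitely based* if every locally finite variety of semigroups containing $S$ is not finitely based.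

The operators $H$, $S$, $P_f$ take homomorphic images, subsemigroups and finite direct products. The *$HSP_f$-closure* of a class $\mathcal K$ of finite semigroups is the smallest class containing $\mathcal K$ and closed under all three, that is, the class of homomorphic images of subsemigroups of finite direct products of members of $\mathcal K$.

It is known that the class of finite semigroups that are not essentially infinitely based is $HSP_f$-closed. It contains FFB, because $T\in$ FFB generates a locally finite variety that is finitely based. So it contains the $HSP_f$-closure of FFB, and the question is whether the two classes coincide. (In its printed wording, "not essentially finitely based" means not essentially infinitely based in the sense above.)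

**Theorem 5.1.** $U_6$ is not essentially infinitely based and is not in the $HSP_f$-closure of FFB. Hence the $HSP_f$-closure of FFB is strictly smaller than the class of finite semigroups that are not essentially infinitely based.

What changes compared with Section 4? Three things.

1. The finite basis belongs to some $T\in$ FFB with our monoid in $\mathrm{var}\,T$, and $T$ need not be ordered or even have an identity. The identity $Wx_0=W$ is lost at once: in the group of order 2, it fails when $x_0$ is the generator and all other letters are $1$. We need another identity in which the long word $W$ is equal to something else. This is Sections 6 and 7, and it is where being f.b. enters a second time, through Sapir's theorem.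
2. The closure uses products $T_1\times\dots\times T_k$. We are given finite bases of the factors and no finite basis of the product, so derivation (2) is not available for the product. This is Sections 9 and 10.
3. We must show that $U_6$ is not essentially infinitely based. This is Section 12.

The external result we use is the following.

**Theorem 5.2 (Sapir).** The Brandt monoid $B_2^1$, consisting of the $2\times2$ matrix units $E_{11},E_{12},E_{21},E_{22}$, $0$ and $1$, is essentially infinitely based.

The reference is M. V. Sapir, *Problems of Burnside type and the finite basis property in varieties of semigroups*, Izv. Akad. Nauk SSSR Ser. Mat. 51 (1987), English transl. Math. USSR Izv. 30 (1988).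

## 6. Regular $\mathcal J$-classes of local monoids

**Textbook facts.** In a finite monoid $N$ write $a\le_{\mathcal J}b$ if $a\in NbN$; $\mathcal J,\mathcal L,\mathcal R,\mathcal D,\mathcal H$ are Green's relations. We use:

* $\mathcal J=\mathcal D$. If $z\,\mathcal J\,z^2$, then $z\,\mathcal H\,z^2$, and then the $\mathcal H$-class of $z$ is a group.
* The $\mathcal J$-class of $1$ is the group of units.
* If a $\mathcal J$-class is *regular*, i.e. contains an idempotent, then every $\mathcal L$-class and every $\mathcal R$-class in it contains an idempotent. If $h$ is idempotent, then $a\,\mathcal L\,h$ gives $ah=a$, and $a\,\mathcal R\,h$ gives $ha=a$.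
* If $|T|\le r$, then $x^{r!}$ is idempotent for each $x\in T$. Indeed $x^i=x^{i+p}$ for some $1\le i,p\le r$, and $r!\ge i$, $p\mid r!$, so $x^{r!}=x^{2r!}$.

For an idempotent $e\in T$ the *local monoid* $eTe$ is a subsemigroup of $T$ with identity $e$. In $T=B_2^1$, for example, $e=E_{11}$ gives $eTe=\{0,E_{11}\}$, and $e=1$ gives all of $T$. In $B_2^1$ the four matrix units form a regular $\mathcal J$-class which is not a subsemigroup, since $E_{12}E_{12}=0$. The next lemma says that this cannot happen in a local monoid of an f.b. semigroup, because it would produce $B_2^1$. We work in $eTe$ because its identity becomes the $1$ of $B_2^1$.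

**Lemma 6.1.** Let $T$ be a finite f.b. semigroup and $e=e^2\in T$. Every regular $\mathcal J$-class of $N=eTe$ is a subsemigroup.

*Proof.* Suppose $J$ is a regular $\mathcal J$-class of $N$, $a,b\in J$ and $ab\notin J$. Then $1_N\notin J$, as the group of units is closed under multiplication.

**Step 1: make the failure happen for idempotents.** Choose idempotents $h\,\mathcal L\,a$ and $f\,\mathcal R\,b$, and write $h=a'a$, $f=bb'$. Then $hf=a'(ab)b'\le_{\mathcal J}ab\le_{\mathcal J}a$, so $hf\in J$ would give $ab\in J$. Hence $hf\notin J$, and $hf$ lies strictly below $J$. In particular $h\ne f$.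

**Step 2: a pair of mutually inverse elements.** As $h\,\mathcal D\,f$, there is $p$ with $h\,\mathcal R\,p\,\mathcal L\,f$, so $hp=p=pf$. Write $h=pu$, $f=vp$ and put $q=fuh$. Then
$$pq=pfuh=puh=hh=h,\qquad qp=fuhp=fup=vpup=vhp=vp=f,$$
and $pqp=hp=p$, $qpq=fq=q$. From $q=fq$, $f=qp$ we get $q\,\mathcal R\,f$; from $q=qh$, $h=pq$ we get $q\,\mathcal L\,h$. So $p,q\in J$. Now $q^2=(qh)(fq)=q(hf)q\notin J$; so $q$ is not idempotent. Also $p\ne q$: otherwise $h\,\mathcal R\,p=q\,\mathcal R\,f$, hence $hf=f\in J$, which is false.

**Step 3: symmetrize.** We know that $q^2$ falls out of $J$, but not that $p^2$ does. So pass to $N\times N$: let $P=(p,q)$, $Q=(q,p)$, and let $C$ be the submonoid generated by $P$ and $Q$. Coordinates of nonempty products of $P$'s and $Q$'s are $\le_{\mathcal J}J$, and $1_N$ lies strictly above $J$; so such products are different from $1=(1_N,1_N)$. Let $K$ be the set of elements of $C\setminus\{1\}$ having a coordinate outside $J$, i.e. strictly below $J$. Then $K$ is an ideal of $C$. As $q^2\notin J$, we have $P^2,Q^2\in K$. Further $PQ=(h,f)$, $QP=(f,h)$, $PQP=P$, $QPQ=Q$. A product outside $K$ has no factor $PP$ or $QQ$, so it alternates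 and reduces to one of $P,Q,PQ,QP$; these four have coordinates $p,q,h,f\in J$. Hence
$$C\setminus K=\{1,P,Q,PQ,QP\}.$$

**Step 4: recognize $B_2^1$.** The five elements are distinct. They differ from $1$; $P\ne Q$ as $p\ne q$; $PQ\ne QP$ as $h\ne f$. Finally, $P=PQ$ or $Q=QP$ would give $q=f$, and $P=QP$ or $Q=PQ$ would give $q=h$, while $q$ is not idempotent. In the Rees quotient $C/K$, where $K$ becomes $0$, a nonempty product of $P$'s and $Q$'s is $0$ if it has a factor $PP$ or $QQ$, and otherwise depends only on its first and last letters. The matrix units $E_{12}$, $E_{21}$ obey the same rule, so $P\mapsto E_{12}$, $Q\mapsto E_{21}$, $PQ\mapsto E_{11}$, $QP\mapsto E_{22}$, $1\mapsto1$, $0\mapsto0$ is an isomorphism $C/K\cong B_2^1$. So $B_2^1\in\mathrm{var}\,T$. But $\mathrm{var}\,T$ is locally finite and f.b., contradicting Theorem 5.2. $\square$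

## 7. The identity $W^{d+1}=W$ in local monoids

In $U_5$ the prefixes of $W$ became constant, and letters acted trivially after that. In $N$ the letters may move things, but Lemma 6.1 keeps them from moving things down.

**Lemma 7.1.** Let $T$ be finite f.b., $e=e^2\in T$, $N=eTe$, $d=|T|!$, $R=|T|+1$, and $W=\pi_1\cdots\pi_R$ with $c(\pi_i)=\{x_0,\dots,x_{n-1}\}$ for all $i$. For every substitution $\theta$ of elements of $N$ for the letters, $\theta(W)^{d+1}=\theta(W)$.

*Proof.* **Step 1: an idempotent that appears inside $W$.** Let $p_i=\theta(\pi_1\cdots\pi_i)$, $1\le i\le R$. As $R>|N|$, $p_i=p_j$ for some $i<j$. With $w=\theta(\pi_{i+1}\cdots\pi_j)$ we have $p_i=p_iw$, hence $p_i=p_if$, where $f=w^d$ is idempotent. Let $J$ be the $\mathcal J$-class of $f$ in $N$. It is regular, so it is a subsemigroup by Lemma 6.1. Every letter occurs in $\pi_{i+1}$, so each $a=\theta(x_l)$ satisfies $f\in NaN$.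

**Step 2: $Ja\subseteq J$ and $aJ\subseteq J$ for each $a=\theta(x_l)$.** Let $z\in J$ and choose an idempotent $f'\in J$ with $z=zf'$. As $f'\,\mathcal J\,f\le_{\mathcal J}a$, we can write $f'=bac$ with $b,c\in N$. Put $g=acf'b$. Then
$$g^2=acf'(bac)f'b=acf'b=g,\qquad f'=f'f'f'=(bac)f'(bac)=b\,g\,ac .$$
So $g\,\mathcal J\,f'$, i.e. $g\in J$, and $f'g\in J$ because $J$ is a subsemigroup. As $f'g=f'a\cdot cf'b\le_{\mathcal J}f'a\le_{\mathcal J}f'$, we get $f'a\in J$. So $za=z(f'a)\in J$, again because $J$ is a subsemigroup.

For the other inclusion choose an idempotent $f'\in J$ with $z=f'z$, write $f'=bac$ and put $g=cf'ba$. Then $g^2=cf'(bac)f'ba=g$ and $f'=(bac)f'(bac)=ba\,g\,c$, so $g\in J$. Hence $gf'\in J$, and $gf'=cf'b\cdot af'\le_{\mathcal J}af'\le_{\mathcal J}f'$ gives $af'\in J$. So $az=(af')z\in J$.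

**Step 3: conclusion.** $\theta(W)=p_i\,f\,\theta(\pi_{i+1}\cdots\pi_R)$ is obtained from $f\in J$ by multiplying on the left and on the right by values of letters, so $z=\theta(W)\in J$. Then $z^2\in J$, so $z\,\mathcal H\,z^2$ and $z$ lies in a subgroup of $N$. The idempotent $z^d$ is the identity of that subgroup, so $z^{d+1}=z$. $\square$

## 8. Every monoid in $\mathrm{var}\,T$ loses a special word

**Proposition 8.1.** Let $T$ be a finite f.b. semigroup and $M$ a monoid in $\mathrm{var}\,T$. Then some special word is not an isoterm for $M$.

*Proof.* Suppose all special words are isoterms for $M$.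

**Step 1: an identity of $T$.** Let $\Sigma$ be a finite basis of $T$ in which each identity involves at most $k$ letters, $d=|T|!$, $R=|T|+1$. Take $W$ from Lemma 3.1, and let $y$ be a letter outside $c(W)$. To force values into a local monoid, put
$$u=W(y^dx_0y^d,\dots,y^dx_{n-1}y^d),\qquad v=u^{d+1}.$$
Under any evaluation in $T$, $y^d$ becomes an idempotent $e$, and each $y^dx_jy^d$ an element of $eTe$. So $T\models u=v$ by Lemma 7.1.

**Step 2: no derivation gets away from $W$.** Take a derivation (2) from $u$ to $v$. Let $\delta$ delete all $y$'s; then $\delta(u)=W$. Assume $\delta(u_i)=W$. Delete from $s$ and $t$ all letters $z$ for which $\delta\varphi(z)$ is empty, getting $\bar s$, $\bar t$. As $M$ is a monoid in $\mathrm{var}\,T$, $M\models s=t$ and so $M\models\bar s=\bar t$. Also $\delta\varphi(s)=\delta\varphi(\bar s)$ and $\delta\varphi(t)=\delta\varphi(\bar t)$. The word $\delta\varphi(\bar s)$ is a factor of $W$, $\bar s$ has at most $k$ letters, and $\delta\varphi$ maps them to nonempty words. So $\bar s$ is special, by Lemma 3.1 or because it is empty. By assumption $\bar t=\bar s$, hence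
$$\delta(u_{i+1})=\delta(a)\,\delta\varphi(\bar t)\,\delta(b)=\delta(a)\,\delta\varphi(\bar s)\,\delta(b)=\delta(u_i)=W.$$
By induction $\delta(v)=W$. But $\delta(v)=W^{d+1}\ne W$, a contradiction. $\square$

**Theorem 8.2.** Every finite semigroup $T$ with $U_5\in\mathrm{var}\,T$ is not finitely based. Thus $U_5$, which is not essentially infinitely based, lies in no variety generated by a single finite f.b. semigroup.

*Proof.* Combine Proposition 2.1 and Proposition 8.1 with $M=U_5$. That $U_5$ is not essentially infinitely based is proved in Section 12 (take $m=4$ there). $\square$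

## 9. Several factors, and identities they must share

Now let a monoid be built from $T_1,T_2\in$ FFB. Proposition 8.1, applied to each factor, gives a special word $s_1$ lost by $M_1$ and a special word $s_2$ lost by $M_2$, with no relation between them. An identity holds in $M_1\times M_2$ only if it holds in both, and the words lost separately need not be lost by the product.

For an example, let $M_1=\{1,a,0\}$ with $a^2=0$, and let $M_2=\{1,a,b\}$ with $aa=ab=a$, $bb=ba=b$. Since $M_1$ is commutative, it loses $xy$; since $M_2\models x=x^2$, it loses $x$. Evaluating one letter as $a$ and all others as $1$ in $M_1$ shows that a letter occurring exactly once on one side of an identity of $M_1$ occurs exactly once on the other side, and similarly for letters that do not occur. So $x$ is an isoterm for $M_1\times M_2$. So is $xy$: an identity $xy=t$ of the product has $t\in\{xy,yx\}$, and $ab\ne ba$ in $M_2$. (This product does lose another special word: $xtx=xxt$ holds in $M_1$ by commutativity and in $M_2$ because both sides are equal to $xt$ there.)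

So we stop asking for a common lost word. Instead we ask what *every* monoid that loses a special word must satisfy. Losing $s$ means an identity $s=t$ in which, roughly, in one block between consecutive linear letters either the number of occurrences of some letter changes or the order of two letters changes. Elsewhere in the word we control nothing. The target identity should be a consequence of either kind of change:

* The uncontrolled outer parts should be absorbed by a rich prefix and suffix.
* A count change should let us replace $x$ by $x^{n+1}$ in the middle.
* An order change $xy\to yx$ in the middle alters the outer parts too. Doing it once forward and once backward, at two different places, restores them. So the middle should contain two blocks that are changed in opposite directions.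

**Identities $I_r$** ($r\ge1$). Let $n=r!$, and let $D_r$ be the product, in some fixed order, of all nonempty words over $\{x,y\}$ of length $\le r!$. Put
$$I_r:\quad D_r\,t_1\,xyx^{n+1}\,t_2\,x^{n+1}yx\,t_3\,D_r\;=\;D_r\,t_1\,x^{n+1}yx\,t_2\,xyx^{n+1}\,t_3\,D_r .$$

For $r=1$, with $D_1=xy$: $\ xy\,t_1\,xyx^2\,t_2\,x^2yx\,t_3\,xy=xy\,t_1\,x^2yx\,t_2\,xyx^2\,t_3\,xy$.

**Theorem 9.1.** If $S$ belongs to the $HSP_f$-closure of FFB and $S$ is a monoid, then there is $r_0$ such that $S\models I_r$ for all $r\ge r_0$.

## 10. A lost special word gives $I_r$; proof of Theorem 9.1

**Proposition 10.1.** Let $M$ be a finite monoid for which some special word $s$ is not an isoterm. Then there is $r_0$ with $M\models I_r$ for all $r\ge r_0$.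

*Proof.* Let $M\models s=t$, $t\ne s$. Consider $r\ge|M|$ and $n=r!$. Then $x^n=x^{2n}$ for all $x\in M$. We go through the ways in which $s$ and $t$ can differ.

**Case 1: some letter $z$ has $\mathrm{occ}_z(s)=\varepsilon\le1$ and $\mathrm{occ}_z(t)=a\ne\varepsilon$.** Delete all other letters: $M\models z^\varepsilon=z^a$. This implies $M\models z=z^{n+1}$:

* if $\varepsilon=1$, $a=0$, then $M$ is trivial;
* if $\varepsilon=0$, then $z^a=1$ with $a\ge1$, so $M$ is a group and its idempotent $z^n$ is $1$;
* if $\varepsilon=1$, $a\ge2$, then $z=z\cdot z^{a-1}$, and iterating $n$ times, $z=z\cdot z^{(a-1)n}=z\cdot z^n$.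

So both sides of $I_r$ are equal to $D_rt_1xyxt_2xyxt_3D_r$ in $M$.

**Case 2: Case 1 fails, but the linear letters of $s$ occur in $t$ in a different order.** They are linear in $t$, since Case 1 fails. Deleting all letters but two suitable ones gives $M\models zz'=z'z$. So $M$ is commutative, and both sides of $I_r$ contain each letter equally often. Hence $M\models I_r$.

**Case 3: neither.** Since Case 1 fails, $c(t)\subseteq c(s)$. Multiply $s=t$ on the left and on the right by new letters $t_0$ and $t_{l+1}$. The two sides become
$$t_0a_0t_1a_1\cdots t_la_lt_{l+1}\quad\text{and}\quad t_0a_0't_1a_1'\cdots t_la_l't_{l+1},$$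
with $a_i,a_i'$ words over the nonlinear letters of $s$, every letter occurring at most once in each $a_i$, and $a_j\ne a_j'$ for some $j$.

**Case 3a (count): for some $j$ and $z$, $\varepsilon=\mathrm{occ}_z(a_j)\ne a=\mathrm{occ}_z(a_j')$.** Here $\varepsilon\in\{0,1\}$. Delete all letters but $t_j,t_{j+1},z$ and rename them $A,B,x$:
$$M\models x^pAx^\varepsilon Bx^q=x^{p'}Ax^aBx^{q'} .$$

*Normalizing the outer powers.* For $x\in M$ put $f=x^n$ and $g=fx$. As $f$ is idempotent and commutes with $x$, the powers of $g$ form a group with identity $f=g^0$, $g^i=fx^i$ for $i\ge0$, and $g^n=fx^n=f$. Multiply the identity by $g^{-p}$ on the left and by $g^{-q}$ on the right. Since $g^{-p}x^p=g^{-p}fx^p=f$ and similarly for the other powers, for all $x,A,B\in M$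
$$fAx^\varepsilon Bf=g^{\gamma}Ax^aBg^{\gamma'},\qquad\gamma=p'-p,\ \gamma'=q'-q .$$
If $\varepsilon=0$, then $a\ge1$; replace $A$ by $Ax$. In all cases, for some $b\ge0$ with $b\ne1$,
$$fAxBf=g^{\gamma}Ax^{b}Bg^{\gamma'}\qquad(x,A,B\in M). \tag{3}$$

*Getting $x^{n+1}$ when $b=1+\beta$, $\beta\ge1$.* We claim $fAxBf=g^{i\gamma}Ax^{1+i\beta}Bg^{i\gamma'}$ for $i\ge0$. For $i=0$ this is trivial. For the step, (3) with $A$ replaced by $Ax^{i\beta}$ says $fAx^{1+i\beta}Bf=g^\gamma Ax^{1+(i+1)\beta}Bg^{\gamma'}$. Multiply by $g^{i\gamma}$ on the left and $g^{i\gamma'}$ on the right, and use $g^{i\gamma}f=g^{i\gamma}$ and $fg^{i\gamma'}=g^{i\gamma'}$. For $i=n$, as $g^n=f$ and $x^{n\beta}=x^n$, we get $fAxBf=fAx^{1+n}Bf$.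

*Getting $x^{n+1}$ when $b=0$.* Now (3) with $A$ replaced by $Ax^i$ says
$$fAx^{i+1}Bf=g^\gamma Ax^iBg^{\gamma'}=g^\gamma\,(fAx^iBf)\,g^{\gamma'}.$$
Applying this for $i=n,n-1,\dots,1$ gives $fAx^{n+1}Bf=g^{n\gamma}AxBg^{n\gamma'}=fAxBf$.

In both cases
$$M\models x^nAxBx^n=x^nAx^{1+n}Bx^n .$$

*Applying it.* $D_r$ contains the factor $x^n$, on the left and on the right. So in either side of $I_r$ we may replace each isolated $x$ in the middle part by $x^{1+n}$. Both sides become $D_rt_1x^{n+1}yx^{n+1}t_2x^{n+1}yx^{n+1}t_3D_r$. So $M\models I_r$.

**Case 3b (order): otherwise.** Then each $a_i'$ is a rearrangement of $a_i$. As $a_j\ne a_j'$ and the letters of $a_j$ are distinct, there are letters $x,y$ with $x$ before $y$ in $a_j$ and $y$ before $x$ in $a_j'$. Delete all letters but $x,y,t_j,t_{j+1}$ and rename the last two $A,B$: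
$$M\models w_1AxyBw_2=w_1'AyxBw_2',\qquad w_1,w_2,w_1',w_2'\in\{x,y\}^* .$$

*Canceling the damage.* Use this identity with $A$ and $ByxC$ in the roles of $A$ and $B$, then backwards with $AyxB$ and $C$ in the roles of $A$ and $B$. For all $A,B,C$ in $M$,
$$w_1A\,xy\,B\,yx\,Cw_2=w_1'A\,yx\,B\,yx\,Cw_2'=w_1A\,yx\,B\,xy\,Cw_2 . \tag{4}$$

*Applying it.* Let also $r!\ge|w_1|,|w_2|$. Then $w_1$ and $w_2$ are factors of $D_r$ (or empty). So between $D_r$ on the left and $D_r$ on the right we may, by (4) read from right to left, replace a factor $yx$ by $xy$ and simultaneously a later factor $xy$ by $yx$; the pieces of $D_r$ after $w_1$ and before $w_2$ are taken into $A$ and $C$. For $i=0,1,\dots,n-1$ this transforms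
$$t_1x^{1+i}yx^{1+n-i}t_2x^{1+n-i}yx^{1+i}t_3\quad\text{into}\quad t_1x^{2+i}yx^{n-i}t_2x^{n-i}yx^{2+i}t_3 .$$
For $i=0$ we start with the middle part of the left side of $I_r$; after the step $i=n-1$ we have $t_1x^{n+1}yxt_2xyx^{n+1}t_3$, the middle part of the right side. So $M\models I_r$.

Thus $M\models I_r$ for all $r\ge|M|$ in Cases 1, 2, 3a, and for all $r\ge|M|$ with $r!\ge|w_1|,|w_2|$ in Case 3b. $\square$

*Proof of Theorem 9.1.* Let $S$ be a monoid, $\psi:U\to S$ a surjective homomorphism, $U\le T_1\times\dots\times T_k$, $T_i\in$ FFB.

**Step 1: pass to local monoids.** The finite semigroup $\psi^{-1}(1)$ contains an idempotent $e=(e_1,\dots,e_k)$. Since $\psi(eue)=\psi(u)$, $\psi$ maps $eUe$ onto $S$. And $eUe$ is a subsemigroup of $\prod M_i$ with $M_i=e_iT_ie_i$.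

**Step 2: collect identities.** Each $M_i$ is a finite monoid in $\mathrm{var}\,T_i$. By Propositions 8.1 and 10.1, there is $r_i$ with $M_i\models I_r$ for all $r\ge r_i$. For $r\ge\max_ir_i$ the identity $I_r$ holds in all $M_i$, hence in $\prod M_i$, in $eUe$ and in $S$. $\square$

## 11. The subword $t_1xxyt_2$

**Proposition 11.1.** $U_6$ satisfies no identity $I_r$. Hence $U_6$ is not in the $HSP_f$-closure of FFB.

*Proof.* The word $t_1xxyt_2$ has length 5. The letters $t_1,t_2$ are linear on both sides of $I_r$. Between them stands $xyx^{n+1}$ on the left, which does not have the subword $xxy$. On the right stands $x^{n+1}yx$, which has it. So exactly one side of $I_r$ has the subword $t_1xxyt_2$, and $U_6\not\models I_r$ by Lemma 1.1 with $m=5$. Now apply Theorem 9.1. $\square$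

## 12. A finitely based locally finite variety containing $U_{m+1}$

Let $m\ge1$. Let $Z_0$ be empty, $Z_1=x_1$, $Z_{i+1}=Z_ix_{i+1}Z_i$; for example $Z_3=x_1x_2x_1x_3x_1x_2x_1$. Let $\mathcal V_m$ be the semigroup variety defined by
$$x^{m+1}=x^m,\qquad(xy)^mx=(xy)^m=y(xy)^m,\qquad Z_mx_{m+1}Z_m=Z_mx_1x_{m+1}Z_m . \tag{5}$$

**Proposition 12.1.** $U_{m+1}\in\mathcal V_m$.

*Proof.* By Lemma 1.1 we compare subwords of length $\le m$. The word $x^m$ has every subword of length $\le m$ over $\{x\}$, and $(xy)^m$ has every one over $\{x,y\}$. So the identities other than the last hold.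

**Step 1: a claim about $Z_i$, to find room for one more $x_1$.** *If $\alpha$ is a subword of $Z_i$ with $|\alpha|=h\le i$, then $Z_i=PZ_{i-h}$ with $\alpha$ a subword of $P$.* Note that $Z_j$ is a suffix of $Z_i$ whenever $j\le i$. Induct on $i$. The case $h=0$ is trivial (and includes $i=0$), so let $h\ge1$, $Z_i=Z_{i-1}x_iZ_{i-1}$. If $\alpha$ is a subword of $Z_{i-1}$, find it in the first $Z_{i-1}$, and take the $P$ that leaves the suffix $Z_{i-h}$ of the second $Z_{i-1}$. Otherwise, embed $\alpha$ in $Z_i$ and write $\alpha=\alpha_1\alpha_2$, where $\alpha_1$ falls in $Z_{i-1}x_i$ and $\alpha_2$ in the second $Z_{i-1}$. As $\alpha$ is not a subword of $Z_{i-1}$, $\alpha_1$ is nonempty, and $|\alpha_2|\le h-1\le i-1$. By induction $Z_{i-1}=P'Z_{i-1-|\alpha_2|}$ with $\alpha_2$ a subword of $P'$. Since $i-1-|\alpha_2|\ge i-h$, $Z_{i-h}$ is a suffix of $Z_{i-1-|\alpha_2|}$. So what precedes the suffix $Z_{i-h}$ of $Z_i$ begins with $Z_{i-1}x_iP'$, which has the subword $\alpha_1\alpha_2=\alpha$.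

**Step 2: the last identity.** Every subword of $Z_mx_{m+1}Z_m$ is a subword of $Z_mx_1x_{m+1}Z_m$. Conversely, let $w$ with $|w|\le m$ be a subword of the latter using the inserted $x_1$: $w=\alpha x_1\beta$, with $\alpha$ a subword of $Z_m$, $\beta$ a subword of $x_{m+1}Z_m$, and $|\alpha|\le m-1$. By Step 1, $Z_m=PZ_{m-|\alpha|}$ with $\alpha$ a subword of $P$, and $x_1$ occurs in $Z_{m-|\alpha|}$ because $m-|\alpha|\ge1$. So $\alpha x_1$ is a subword of $Z_m$, and $w$ is a subword of $Z_mx_{m+1}Z_m$. $\square$

**Proposition 12.2.** $\mathcal V_m$ is locally finite.

*Proof.* Suppose $Q\in\mathcal V_m$ is infinite and generated by a finite set $A$.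

**Step 1: an infinite language of reduced words in which everything recurs.** For each element of $Q$ take its shortlex-minimal representative in $A^+$ (shorter words first, then lexicographic order). The set $\mathcal M$ of these words is infinite. It is closed under nonempty factors: if a factor could be replaced by a shortlex-smaller word with the same value, so could the whole word.

An infinite factor-closed language over $A$ has words of every length $\ge1$. In a chain of such languages, the words of a given length form a chain of nonempty finite sets, so they have a common element; hence the intersection of the chain is again infinite and factor-closed. By Zorn's lemma there is a minimal infinite factor-closed language $\mathcal L\subseteq\mathcal M$. For $w\in\mathcal L$, the words of $\mathcal L$ not containing the factor $w$ form a factor-closed proper sublanguage, which is finite by minimality. So there is $\ell(w)$ such that every word of $\mathcal L$ of length $\ge\ell(w)$ contains the factor $w$.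

**Step 2: a value of $Z_{m+1}$ in $\mathcal L$.** Let $B$ be the set of letters of $\mathcal L$. Take $w_1\in\mathcal L$ with $c(w_1)=B$ and $|w_1|\ge2$; any sufficiently long word will do. Given $w_i\in\mathcal L$, a word of $\mathcal L$ of length $2\ell(w_i)+1$ contains $w_i$ in its first $\ell(w_i)$ and in its last $\ell(w_i)$ letters. So $w_{i+1}:=w_iv_iw_i\in\mathcal L$ for some nonempty $v_i$. Do this for $i=1,\dots,m$. Finally $w_{m+1}b\in\mathcal L$ for some $b\in B$: in a word of $\mathcal L$ of length $\ell(w_{m+1})+1$, find $w_{m+1}$ in the first $\ell(w_{m+1})$ letters, and let $b$ be the letter that follows it.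

**Step 3: $f=w_1^m$ absorbs letters in $Q$.** For each prefix $p$ of $w_1$ we have $fp=f$: for the empty one trivially, for a nonempty proper one by $(xy)^mx=(xy)^m$ with $x\mapsto p$ and $xy\mapsto w_1$, and for $p=w_1$ by $x^{m+1}=x^m$. For $a\in B$ write $w_1=paq$. Then $fa=(fp)a=f(pa)=f$, as $p$ and $pa$ are prefixes. Dually $q'f=f$ for each suffix $q'$ of $w_1$, by $y(xy)^m=(xy)^m$ and $x^{m+1}=x^m$, and so $af=a(qf)=(aq)f=f$.

**Step 4: $w_{m+1}=f$ in $Q$.** Substituting $x_1x_{m+1}$ for $x_{m+1}$ in the last identity of (5) repeatedly, we get $Z_mx_{m+1}Z_m=Z_mx_1^jx_{m+1}Z_m$ in $\mathcal V_m$ for all $j\ge1$. The word $w_{m+1}=w_mv_mw_m$ is the value of $Z_{m+1}=Z_mx_{m+1}Z_m$ at $x_1\mapsto w_1$, $x_{i+1}\mapsto v_i$. Taking $j=m$ and using Step 3,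
$$w_{m+1}=w_m\,f\,v_mw_m=f\quad\text{in }Q .$$
Hence $w_{m+1}b=fb=f=w_{m+1}$ in $Q$. So $w_{m+1}b\in\mathcal M$ has the same value as a shorter word, a contradiction. $\square$

So $U_{m+1}$ lies in the finitely based locally finite variety $\mathcal V_m$, and is not essentially infinitely based, for every $m\ge1$. For $m=5$, together with Proposition 11.1, this proves Theorem 5.1. For $m=4$ it completes Theorem 8.2.

## 13. A criterion, smaller examples, and the position of $U_5$

**Theorem 13.1.**

1. If $S$ is in the $HSP_f$-closure of FFB, then for every idempotent $e\in S$ the monoid $eSe$ satisfies $I_r$ for all sufficiently large $r$.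
2. If a finite semigroup $T$ has a local monoid $eTe$ failing $I_r$ for infinitely many $r$, then $T$ is not finitely based and does not lie in the $HSP_f$-closure of FFB. In particular this holds whenever $U_6\in\mathrm{var}\,T$. Consequently $U_m$, $m\ge6$, are not essentially infinitely based and lie outside the closure, and so does the submonoid of $U_6$ generated by the four matrices $I+E_{12}$, $I+E_{23}+E_{34}$, $I+E_{45}$, $I+E_{56}$.

*Proof.* **Part 1.** $eSe$ is a subsemigroup of $S$, so it is a monoid in the closure; apply Theorem 9.1.

**Part 2, criterion.** The first sentence follows from part 1, since the closure contains FFB.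

**Part 2, $U_6\in\mathrm{var}\,T$.** A finite member of the variety generated by a finite semigroup $T$ lies in $HSP_f(T)$, because the free semigroups of finite rank in $\mathrm{var}\,T$ embed in finite powers of $T$. So $U_6=\psi(U)$ with $U\le T^N$. As in the proof of Theorem 9.1, $U_6$ is an image of some $eUe$ inside $\prod e_iTe_i$, with idempotents $e_i\in T$. For each $r$, $U_6$ fails $I_r$ by Proposition 11.1, so some $e_iTe_i$ fails $I_r$. There are finitely many $e_i$, so one $e_iTe_i$ fails $I_r$ for infinitely many $r$, and the criterion applies.

**Part 2, examples.** Let $m\ge6$. $U_6$ embeds in $U_m$ as the block matrices $\mathrm{diag}(\cdot,I)$, so $U_m$ lies outside the closure. It belongs to $\mathcal V_{m-1}$ by Section 12, so it is not essentially infinitely based. The four matrices are the values of $t_1,x,y,t_2$ used in (1) for the word $t_1xxyt_2$. With $t_3$ evaluated as $I$, they refute every $I_r$: the $(1,6)$ entry is $0$ on the left and $1$ on the right. So Theorem 9.1 applies to the submonoid they generate, and it lies outside the closure. It belongs to $\mathcal V_5$, so it is not essentially infinitely based. $\square$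

What about $U_5$? Theorem 8.2 excludes it from every variety generated by one finite f.b. semigroup. The arguments above do not determine whether $U_5$ lies in the $HSP_f$-closure of FFB, where several different f.b. factors may be used. The necessary condition of Theorem 9.1 does not exclude it, because $U_5\models I_r$ for all $r\ge3$. Indeed, by Lemma 1.1 it is enough to compare subwords of length $\le4$ on the two sides of $I_r$. As $r!\ge4$, $D_r$ contains every word of length $\le4$ over $\{x,y\}$. So a subword using no $t_i$ is available on both sides, and in a subword that uses some $t_i$, the part before the first $t_i$ it uses and the part after the last one can be any short words over $\{x,y\}$. If it uses exactly two of the $t_i$, at most two letters stand between them. Between consecutive $t_i$, both $xyx^{n+1}$ and $x^{n+1}yx$ have exactly the nonempty subwords $x,y,xx,xy,yx$ of length $\le2$; between $t_1$ and $t_3$, with $t_2$ not used, all words of length $\le2$ over $\{x,y\}$ occur on both sides. If it uses all three $t_i$, at most one other letter is present, and $x$ and $y$ are available in every gap on both sides.
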